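# Self-emulation of a bounded-degree network with $N^{1-o(1)}$ worst-case faults

All logarithms are to base 2.

## 1. Butterflies, networks, faults, emulation

**Definition (butterfly).** For $n\ge 1$, the $2^n$-input butterfly has nodes $\langle w,i\rangle$, where $w$ is an $n$-bit string (the row) and $0\le i\le n$ (the level). For $0\le i<n$, node $\langle w,i\rangle$ is joined to $\langle w,i+1\rangle$ (straight edge) and to $\langle w',i+1\rangle$ (cross edge), where $w'$ is $w$ with bit $i+1$ complemented.

*Example.* For $n=1$ there are four nodes, and each node of level 0 is joined to both nodes of level 1, so the graph is a 4-cycle. For $n=2$ there are 12 nodes. Node $\langle 00,1\rangle$ is joined to $\langle 00,0\rangle,\langle 10,0\rangle$ (bit 1) and to $\langle 00,2\rangle,\langle 01,2\rangle$ (bit 2), so it has degree 4. In general an $M$-input butterfly has $M(\log M+1)=\Theta(M\log M)$ nodes and maximum degree at most 4. Below, $N$ always counts nodes, not inputs.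

**Definition (network family).** A network is a graph whose nodes are processors and whose edges are communication links. A family $\{G_N\}$ is indexed by an infinite set of values of $N$, and $G_N$ has $N$ nodes. It has bounded degree if one constant $\Delta$, independent of $N$, bounds all degrees. Every $G_N$ is required to be connected.

*Example.* The butterflies form such a family with $\Delta=4$, indexed by the numbers $2^n(n+1)$. Stars do not: the center has degree $N-1$.

**Definition (computation).** Computation is synchronous. In one step each node does $O(1)$ local computation and sends one $O(1)$-size message along each incident edge. For the network being emulated (the *guest*) we write this as follows. Node $v$ has state $\sigma_v(t)$ after step $t$. In step $t\ge 1$ it computes $\sigma_v(t)$ and the messages $m_{v\to u}(t)$ to its neighbors from $\sigma_v(t-1)$, its input, and the messages $m_{u\to v}(t-1)$ of its neighbors. There are no incoming messages for $t=1$.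

*Example.* Let $u,v$ be two adjacent nodes with initial states $1,0$. Rule: new state = old state plus incoming messages mod 2, and the new state is also the message sent. Step 1 leaves the states $1,0$; step 2 gives $1,1$; step 3 gives $0,0$.

**Definition (faults).** Some nodes of one copy of $G_N$, the *host*, are faulty: they cannot compute, store or relay messages. The fault set is chosen by an adversary (worst case), and it is fixed and known before the emulation is set up. Hence all schedules may be computed in advance, and messages need no addresses.

**Definition (emulation, slowdown).** The guest is a fault-free copy of $G_N$, the host a faulty copy of the same $G_N$. An emulation assigns each guest node to one or more non-faulty host nodes. Each such host node holds a *copy* of the guest node, and initially has its state and input. The slowdown is at most $c$ if every $T$-step computation of the guest is carried out within $cT$ host steps, meaning that for each guest node at least one of its copies has by then computed what the guest node computes in steps $1,\dots,T$.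

To count host steps we fix units. In one host step a node can perform the local computation of one guest node-step and can send, receive, store and forward one guest message per direction on each incident edge. Another $O(1)$ convention multiplies the constants below by an absolute constant. If guest steps are read instead as "send, receive, update", then a $T$-step computation is a $(T+1)$-step computation in our convention, and $200(T+1)\le 400T$.

*Example.* Take a path with $N\ge2$ nodes and one fault. The longer remaining piece has $h\ge (N-1)/2$ nodes and $h\ge1$, so $N\le 2h+1\le 3h$. Number the piece $1,\dots,h$ and give guest node $i$ to host node $\lceil i/3\rceil$. For each guest step the host uses three steps to compute and one step to exchange messages, since at most one guest edge runs between consecutive host nodes. The slowdown is at most 4.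

## 2. Beyond $N^{1-\epsilon}$ faults

The problem comes from "Communication and Fault Tolerance in Parallel Computers", which gives the following known result. For every fixed $\epsilon>0$ there is a constant $c_\epsilon$ such that an $M$-input butterfly with at most $M^{1-\epsilon}$ worst-case faults can emulate a fault-free $M$-input butterfly with slowdown at most $c_\epsilon$. As the butterfly has $\Theta(M\log M)$ nodes, the same holds with $N^{1-\epsilon}$ faults. The constant may depend on $\epsilon$.

**Problem.** Can an $N$-node butterfly, or any other $N$-node bounded-degree network, tolerate *more* than $N^{1-\epsilon}$ worst-case faults (for instance $N/\log N$) and still simulate itself with constant slowdown? Precisely: prove or disprove that there are a function $f$ with $f(N)=\omega(N^{1-\epsilon})$ for every fixed $\epsilon>0$, a connected bounded-degree family $\{G_N\}$, and one constant $c$, independent of $N$ and of the fault set, such that for all sufficiently large $N$ in the index set and every set of at most $f(N)$ faulty nodes, the faulty $G_N$ emulates the fault-free $G_N$ with slowdown at most $c$.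

The answer is yes.

**Theorem 1.** For every integer $k\ge 10$ there is a connected graph $G^{(k)}$ of maximum degree $\le 4$ with $N_k\ge 2^{2^k}$ nodes such that, for every set of at most $N_k/k^{15k}$ faulty nodes, the faulty $G^{(k)}$ emulates the fault-free $G^{(k)}$ with slowdown at most $200$. Each host node stores $O(1)$ guest states and messages at any time.

**Corollary 2.** The statement in the Problem is true, with $c=200$ and
$$f(N)=\Big\lfloor N\big/(\log N)^{15\log\log\log N}\Big\rfloor=N^{1-o(1)} .$$

*Proof from Theorem 1.* Take the index set $\{N_k:k\ge 10\}$. It is infinite because $N_k\to\infty$; if two values coincide, keep one graph. From $N_k\ge 2^{2^k}$ we get $k\le\log\log N$ for $N=N_k$, so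
$$k^{15k}\le(\log\log N)^{15\log\log N}=2^{15\,\log\log N\cdot\log\log\log N}=(\log N)^{15\log\log\log N}.$$
Hence $f(N)\le N_k/k^{15k}$ and Theorem 1 applies. The exponent $15\log\log N\cdot\log\log\log N$ is $o(\log N)$, so the divisor is $N^{o(1)}$ and $f(N)=\omega(N^{1-\epsilon})$ for every fixed $\epsilon>0$. $\blacksquare$

The tolerance also exceeds $N/2^{(\log\log N)^{1+\delta}}$ for every fixed $\delta>0$ and large $N$, because $15\log\log N\cdot\log\log\log N$ is eventually smaller than $(\log\log N)^{1+\delta}$.

The family is not the butterfly. Section 3 shows that about $N/\log N$ faults are fatal for butterflies in the pebble model. These notes do not decide what butterflies do between $N^{1-\epsilon}$ and that bound.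

## 3. Paths and butterflies cut into small components

Here and in Section 12, and for the lower-bound remark in Section 4, we add an assumption that the proof of Theorem 1 does not use.

**Definition (pebble model).** A host node executes at most $a=O(1)$ guest node-steps per host step. Executing node-step $(u,t)$ requires the results of $(u,t-1)$ and of $(w,t-1)$ for all neighbors $w$ of $u$.

*Example.* On the guest path $1-2-3$, executing $(1,3)$ requires $(1,2)$ and $(2,2)$; the latter requires $(1,1),(2,1),(3,1)$.

**Proposition 3 (pebble model).** Let $G$ be connected with $N$ nodes. If deleting the fault set leaves only components of size $\le s$, the slowdown is at least $N/(as)$.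

*Proof.* Suppose the slowdown is at most $c$. Fix a guest node $v$ and a large $T$, and let $K$ be a component that executes $(v,T)$ within $cT$ steps. No information crosses between components, so everything needed for $(v,T)$ is executed in $K$. Walk backward along a shortest path from $v$ to $u$, then stay at $u$: $K$ executes $(u,t)$ for all $u$ and all $1\le t\le T-\mathrm{dist}(u,v)$. That is at least $N(T-\mathrm{diam}\,G)$ node-steps, while $K$ can execute at most $a\,s\,cT$. Divide by $T$ and let $T\to\infty$: $N\le asc$. $\blacksquare$

**Paths.** Let $N=(f+1)s+f$ and delete nodes $s+1,2(s+1),\dots,f(s+1)$. The components have size $s$, so the slowdown is at least $N/(as)\ge (f+1)/a$. One fault was harmless in Section 1, but a number of faults tending to infinity is not.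

**Butterflies.** Let $M=2^n$ and delete level $\ell=\lfloor n/2\rfloor$, at a cost of $M=N/(\log M+1)$ faults. Levels $0,\dots,\ell-1$ are connected by changes of bits $1,\dots,\ell-1$ only. So a component there has at most $2^{\ell-1}$ rows and $\ell$ levels. Levels $\ell+1,\dots,n$ are connected by changes of bits $\ell+2,\dots,n$, so a component there has at most $2^{n-\ell-1}$ rows and $n-\ell$ levels. Since $n-\ell\le (n+1)/2$, all components have at most $n2^{n/2}$ nodes. By Proposition 3 the slowdown is at least
$$\frac{2^n(n+1)}{a\,n2^{n/2}}\ge\frac{2^{n/2}}a\to\infty .$$
Hence, in the pebble model, butterflies do *not* tolerate $N/(\log M+1)=(1+o(1))N/\log N$ worst-case faults with constant slowdown.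

## 4. Moving lost work: integer load and distance

A natural first design is a hierarchy. A cluster consists of many smaller clusters (its *children*), every two of which are joined by edges. If faults ruin some children, move the corresponding guest children, as wholes, to surviving host children and recurse. Communication between children whose direct connections are damaged goes through a third child. With the naive version of this plan two things go wrong.

**Load.** Suppose the $m$ children of a cluster are identical and at least one is ruined. If the host cluster carries $n$ guest clusters, then $nm$ guest children go to at most $m-1$ host children, and some host child receives at least $\lceil nm/(m-1)\rceil\ge n+1$. If this happens in every surviving cluster, then after $k$ levels some bottom cluster carries at least $k+1$ guests. The average load barely changes; the damage comes from *rounding*, because a whole child cannot be split.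

**Distance.** Suppose two adjacent guest nodes $u,w$ have one copy each, at host distance $D$. In the pebble model the chain $(u,1),(w,2),(u,3),\dots$ needs at least $D$ host steps for each link of the chain, so the slowdown is at least $D(T-1)/T$ for every $T$, hence at least $D$. If children are joined by single edges, a detour through a third child has to cross that child, so $D$ grows with the size of the clusters.

The cure for the load is to give the children of a cluster *many slightly different sizes*: types $z=k,k+1,\dots,k^2$, with the same number $\mu$ of each type. If at most $\mu/2$ children are lost, list the children by decreasing size and shift every guest child down the list past the lost ones. A child of type $z+1$ lands on one of type at least $z$, which is an overload of at most $1+1/z\le 1+1/k$. The few smallest guest children that fall off the end go to the largest host children, where they hardly matter. The load grows by a factor $1+2/k$ per level, and $(1+2/k)^k\le e^2$ over $k$ levels. The cure for distance is next.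

## 5. Links that are computed at both ends

Join children not by edges but by long paths, called *links*. Let a guest link have end nodes $\pi_A,\pi_B$ and internal nodes $p_1,\dots,p_L$. After the guest clusters have been moved, $\pi_A$ and $\pi_B$ sit at distant host nodes. Near the host node of $\pi_A$ we compute *all* of $p_1,\dots,p_L$ (the A-side copies), and near that of $\pi_B$ again all of them (the B-side copies). The A-side lacks only one thing, the messages from $\pi_B$ to $p_L$, and these arrive late. How far does the lateness spread?

Divide time into rounds. Let a copy with *delay* $e\ge0$ execute guest step $t$ in round $2(t-1)+e$, and suppose that a message computed in a round reaches neighboring copies by the end of that round. A copy with delay $e$ can use the step-$(t-1)$ message of a neighbor with delay $e'$ if $2(t-2)+e'<2(t-1)+e$, that is,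
$$e'\le e+1 .\tag{1}$$
So neighboring delays may differ by 1. If the far end $p_L$ of the A-side has delay $E_A$, we can let the delay fall by one per node: $p_\ell$ gets $\max(0,E_A-(L-\ell))$. Symmetrically, on the B-side $p_\ell$ gets $\max(0,E_B-(\ell-1))$.

*Example.* $L=8$, $E_A=3$, $E_B=2$. The A-side delays of $p_1,\dots,p_8$ are $0,0,0,0,0,1,2,3$; the B-side delays are $2,1,0,0,0,0,0,0$. Every $p_\ell$ has a copy with delay 0, and $\pi_A,\pi_B$, whose link neighbors are the A-side $p_1$ and the B-side $p_8$, never notice anything.

The factor 2 matters. With one round per guest step the same computation gives $e'\le e$; applied in both directions, this forces equal delays along a side.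

So a late stream costs nothing, provided the link is long compared with the travel time of the messages in rounds. A detour at level $j$ uses two level-$j$ links and lower-level routes inside three children. If link lengths grow by a factor 10 per level, its travel time will be at most $3L_j$ host steps. With rounds of 100 steps this is $3L_j/100$ rounds, well below $L_j$.

## 6. The network $G^{(k)}$

Fix $k\ge10$. Let
$$A=\sum_{z=k}^{k^2}z=\frac{k^4+k}{2},\qquad B=41,\qquad \kappa_j=A\,B^{k-j}\ (1\le j\le k),\qquad b=\sum_{j=1}^k\kappa_j,$$
$$P_0=1,\quad Z_j=P_{j-1}\kappa_j,\quad P_j=P_{j-1}Z_j,\quad \mu_j=Z_j/A=P_{j-1}B^{k-j}\in\mathbb N,$$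
$$n_{\max}=k^{2k}b,\quad L_0=200\,n_{\max},\quad L_j=10^jL_0,\quad W=L_k .$$
We have $k^4/2\le A\le k^4$. The geometric sum $\sum_{j'>j}\kappa_{j'}=A(B^{k-j}-1)/(B-1)$ gives
$$\sum_{j'>j}\kappa_{j'}<\kappa_j/40 .\tag{2}$$
This is the purpose of $B=41$: traffic from all higher levels together will be a small fraction of the traffic of level $j$.

*Example.* For $k=10$: $A=5005$, $\kappa_{10}=5005$, $\kappa_9=205205$.

**Definition (clusters).** $C_j(x)$ denotes a level-$j$ cluster of weight $x\in\mathbb N$; $w(v)$ is the weight of a cluster $v$.

* $C_0(x)$, a *base piece*, is a grid with $xb$ rows and $W$ columns. Its first-column nodes are its *terminals*, one per row. The $xb$ terminals are partitioned so that exactly $x\kappa_j$ of them are *level-$j$ slots*, for each $j=1,\dots,k$.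
* $C_j(x)$, $j\ge1$, has for each $z\in\{k,\dots,k^2\}$ exactly $\mu_j$ children that are copies of $C_{j-1}(xz)$; these have *type* $z$. Two distinct children of types $z,z'$ are joined by $xzz'$ *level-$j$ links*: paths with $L_j$ internal nodes joining a level-$j$ slot of one child to a level-$j$ slot of the other. Each slot is used by at most one link; a used slot is called a *port*.

The network is $G^{(k)}=C_k(1)$, the *root* cluster.

*Example (toy numbers, not allowed values).* If $\kappa_1=2,\kappa_2=1$, then $b=3$, and a base piece of weight 2 has 6 rows, 4 level-1 slots and 2 level-2 slots. If a cluster of weight $x$ had just two children, of types 2 and 3, then $Z=5$. The children have weights $2x$ and $3x$ and are joined by $6x$ links. With $yZ$ slots in a child of weight $y$, they offer $10x$ and $15x$ slots, and each uses $6x$.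

**Step 1: the wiring exists.** We check that there are enough slots. The types in $C_j(x)$ sum to $\mu_jA=Z_j$. By induction the base pieces in $C_j(x)$ have total weight $xP_j$: indeed $\sum xzP_{j-1}=xZ_jP_{j-1}$. Hence $C_{j-1}(y)$ has exactly $yP_{j-1}\kappa_j=yZ_j$ level-$j$ slots. A child of type $z$ and weight $y=xz$ needs $\sum xzz'=xz(Z_j-z)\le yZ_j$ of them, the sum being over the other children. So we can choose distinct slots; fix one choice. Note for later: a child $X$ of type $z_X$ has $w(X)(Z_j-z_X)$ incident level-$j$ links, of which exactly $w(X)z_M$ go to another child $M$.

**Step 2: degree, connectivity, shape.** We verify the structural claims. A base grid is connected, and any two children of a cluster are joined by at least one link, so $G^{(k)}$ is connected. A terminal has at most 3 grid neighbors and at most one link, because it is a slot of a single level, used at most once. Other grid nodes have degree at most 4, and link nodes have degree 2. A base piece has weight at most $(k^2)^k=k^{2k}$, hence at most $n_{\max}\le W$ rows.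

**Step 3: size.** We compare $N_k$ with $P_k$. There are $P_kbW$ base nodes. The level-$j$ clusters have total weight $P_k/P_j$, and one of weight $x$ contains at most $xZ_j^2/2$ level-$j$ links. Since $Z_j^2/P_j=Z_j/P_{j-1}=\kappa_j$, there are at most $P_k\kappa_j/2$ level-$j$ links in all. With $W=L_k\ge L_j$,
$$P_kbL_k\le N_k\le P_kbL_k+P_k\sum_j\kappa_jL_j/2\le\tfrac32P_kbL_k .\tag{3}$$
Moreover $P_1=\kappa_1\ge4$ and $P_j=P_{j-1}^2\kappa_j\ge P_{j-1}^2$, so $N_k\ge P_k\ge4^{2^{k-1}}=2^{2^k}$. Squaring at each level is why $k$ levels suffice for $N_k\ge2^{2^k}$ nodes.

## 7. How much a given number of faults can spoil

Fix a fault set $F$. We decide recursively which parts of the host we are willing to use.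

**Definition (good, live, usable).**

* A base piece is *good* iff it has no fault. It is *live in itself* iff it is good.
* Let $v$ be a cluster of level $j\ge1$. A level-$j$ link of $v$ between children $X,Y$ is *live* if $X,Y$ are good, its ports lie in base pieces live in $X$, respectively $Y$, and its internal nodes are fault-free.
* A child $X$ of $v$ is *usable* if it is good and has at least $\frac{19}{20}w(X)Z_j$ incident live level-$j$ links.
* $v$ is *good* if at most $\mu_j/2$ of its children are unusable; otherwise it is *bad*.
* A base piece is *live in $v$* if $v$ is good and the piece lies in a usable child $X$ of $v$ and is live in $X$.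

*Example.* We use $z\le k^2\le A/40\le Z_j/40$ for every type $z$; this holds as $A/40\ge k^4/80$ and $k\ge10$. With no faults, everything is good and usable: by induction all links are live, and $X$ has $w(X)(Z_j-z_X)\ge\frac{39}{40}w(X)Z_j$ of them. Now let a level-1 cluster $v$ contain one fault, in its base piece $Y$. Then $Y$ is unusable, and any other child $X$ loses only its $w(X)z_Y$ links to $Y$. It keeps $w(X)(Z_1-z_X-z_Y)\ge\frac{38}{40}w(X)Z_1$ live links and is usable. So $v$ is good, and exactly the piece $Y$ is not live in $v$.

Let $F(v)$ be the number of faults in $v$, and $d(v)$ the total weight of the base pieces of $v$ that are not live in $v$. Put $\Gamma_0=k^{2k}$ and $\Gamma_j=81(k^3+1)\Gamma_{j-1}$.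

**Lemma 4.** $d(v)\le\Gamma_jF(v)$ for every level-$j$ cluster $v$.

*Proof.* We use induction on $j$.

**Step 1: base pieces.** This starts the induction. If the piece $v$ is not good, then $F(v)\ge1$ and $d(v)=w(v)\le k^{2k}$. Otherwise $d(v)=0$.

**Step 2: counting non-live links.** For $j\ge1$ we bound the number of non-live level-$j$ links of $v$. Such a link has a port in a base piece that is not live in its child (all pieces of a bad child are of this kind), or a faulty internal node. A base piece of weight $p$ has $p\kappa_j$ level-$j$ slots, each used at most once. With $F_{\rm link}$ the number of faults on internal nodes of level-$j$ links of $v$, the number of non-live links is at most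
$$\kappa_j\sum_Yd(Y)+F_{\rm link}\le\kappa_j\Gamma_{j-1}\sum_YF(Y)+F_{\rm link}\le\kappa_j\Gamma_{j-1}F(v),$$
where $Y$ runs over all children of $v$.

**Step 3: good children that are unusable.** We show that they have small total weight. Let $U$ be the set of these children. For $X\in U$ the number of incident non-live links exceeds
$$w(X)(Z_j-z_X)-\tfrac{19}{20}w(X)Z_j=w(X)\big(\tfrac1{20}Z_j-z_X\big)\ge w(X)Z_j/40 .$$
Each non-live link is incident with two children, so $\sum_{X\in U}w(X)Z_j/40\le2\kappa_j\Gamma_{j-1}F(v)$. Since $Z_j=P_{j-1}\kappa_j$, this says
$$\sum_{X\in U}w(X)P_{j-1}\le80\,\Gamma_{j-1}F(v).$$

**Step 4: the loss if $v$ is judged by its children.** We bound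
$$d'(v):=\sum_{X\text{ usable}}d(X)+\sum_{X\text{ unusable}}w(X)P_{j-1}.$$
An unusable child is either in $U$ or bad, and a bad child $X$ has $d(X)=w(X)P_{j-1}$, as none of its pieces is live in it. Therefore
$$d'(v)\le\sum_{X\notin U}d(X)+80\Gamma_{j-1}F(v)\le81\Gamma_{j-1}F(v).$$

**Step 5: good and bad $v$.** We pass from $d'$ to $d$. If $v$ is good, then $d(v)=d'(v)\le\Gamma_jF(v)$. If $v$ is bad, more than $\mu_j/2$ children are unusable, each of weight at least $k\,w(v)$, so $d'(v)>\frac{\mu_j}2\,k\,w(v)P_{j-1}$. All pieces are lost, and with $P_j=P_{j-1}\mu_jA$ and $2A/k=k^3+1$,
$$d(v)=w(v)P_{j-1}\mu_jA=\frac{2A}k\cdot\frac{\mu_j}2\,k\,w(v)P_{j-1}<(k^3+1)\,d'(v)\le81(k^3+1)\Gamma_{j-1}F(v)=\Gamma_jF(v).\qquad\blacksquare$$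

**The root is good.** If the root, of weight 1, is bad, then $d=P_k$ there and Lemma 4 gives $P_k\le\Gamma_k|F|$. So the root is good whenever $|F|<P_k/\Gamma_k$. It remains to compare with $N_k/k^{15k}$. By (3), $N_k/P_k\le\frac32bL_k=300\cdot10^kk^{2k}b^2$. Further, $b<k^4\,41^k/40$, so $b^2<k^8\,1681^k/1600$, and $\Gamma_k\le k^{2k}(162k^3)^k$. Hence
$$\frac{N_k\Gamma_k}{P_k}\le300\cdot10^k\,k^{2k}\,b^2\cdot k^{2k}(162k^3)^k<k^{7k+8}\,(10\cdot1681\cdot162)^k\le k^{7k}\,k^{0.8k}\,k^{6.5k}<k^{15k},$$
because $10\cdot1681\cdot162=2723220<10^{6.5}$ and $k\ge10$. So $|F|\le N_k/k^{15k}$ implies $|F|<P_k/\Gamma_k$, and the root is good. *From now on we assume $|F|\le N_k/k^{15k}$.*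

**Definition (active).** A cluster is *active* if it is the root or a usable child of an active cluster.

*Example.* In a fault-free host every cluster is active. If the only fault lies in a base piece $Y$ whose level-1 parent $v$ is active, then by the previous example all children of $v$ except $Y$ are active.

Active clusters are good, so active base pieces are fault-free. If $v$ is active, every base piece live in $v$ is active: it lies in a usable child $X$ of $v$, which is active, and is live in $X$; repeat down to the piece itself.

## 8. Guest clusters onto active host clusters

Guest clusters are mapped to active host clusters of the same level, top-down, the root to the root. Suppose $g\mapsto v$, both of level $j\ge1$. Number the $m=\mu_j(k^2-k+1)$ children of each cluster by non-increasing type, so child $r$ has type $z(r)=k^2-\lfloor(r-1)/\mu_j\rfloor$. Let $D\le\mu_j/2$ be the number of unusable children of $v$, and $u_1<\dots<u_{m-D}$ the usable indices. Then $u_r\le r+D$.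

* Child $r\le m-D$ of $g$ goes to child $u_r$ of $v$. As $u_r\le r+D$ and $D\le\mu_j$, we have $z(u_r)\ge z(r)-1$.
* Child $m-D+s$ of $g$, $1\le s\le D$, has type $k$, as it is among the last $\mu_j$. It goes to child $u_s$ of $v$. As $u_s\le 2D\le\mu_j$, we have $z(u_s)=k^2$.

*Example (toy types $4,4,3,3,2,2$, i.e. "$k=2$", $\mu=2$).* Let child 3 of $v$ be unusable. The usable indices are $1,2,4,5,6$. Guest children $1,\dots,5$ go to $1,2,4,5,6$, and guest child 6 goes to host child 1. Host child 5, of type 2, receives type 3; host child 1, of type 4, receives $4+2$. Both overloads are $3/2$, within $1+2/k=2$.

**Load bound.** We show that no active cluster becomes overloaded. A host child of type $z$ receives from $g$ at most one child of the first kind, of type at most $z+1$, and, only if $z=k^2$, at most one of the second kind, of type $k$. Writing $[z=k^2]$ for 1 if $z=k^2$ and 0 otherwise, the guest weight received from $g$ is at most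
$$w(g)\big((z+1)+[z=k^2]\,k\big)\le w(g)\,z\,(1+2/k),$$
since $1/z\le1/k$ in general, and $(1+k)/k^2\le2/k$ when $z=k^2$. Suppose $\sum_{g\mapsto v}w(g)\le(1+2/k)^{k-j}w(v)$, which holds with equality at the root. Summing over $g\mapsto v$, a usable child $X$ of type $z$, weight $w(X)=w(v)z$, receives at most $(1+2/k)^{k-j+1}w(X)$. By induction,
$$\sum_{g\mapsto v}w(g)\le(1+2/k)^{k-j}w(v)\le e^2w(v)<8\,w(v)\qquad\text{for every active $v$ of level $j$.}\tag{4}$$

## 9. Every link node in two copies

Now we place individual guest nodes. Only nodes of active base pieces will compute.

**Step 1: grid nodes.** We fit the guest grids into the host grids. Let $v$ be an active base piece of weight $x$ with guests of weights $y_1,y_2,\dots$, so $\sum y_i\le8x$ by (4). Stack the guest grids on top of each other in disjoint consecutive blocks of rows; there are at most $8xb$ stacked rows. Send (stacked row $u$, column $\ell$) to the host node $(\lceil u/8\rceil,\ell)$. Each host node gets at most 8 guest grid nodes. Guest grid edges go to host nodes or host edges; a horizontal host edge receives at most 8 of them, a vertical one at most 1. Guest terminals sit at host terminals, at most 8 at each.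

**Step 2: link nodes.** We place the A-side and B-side copies of Section 5. Let a guest level-$j$ link have ports $\pi_A,\pi_B$ and internal nodes $p_1,\dots,p_L$ in order from $\pi_A$ to $\pi_B$, with $L=L_j$, which is even. On the host row that contains the host node of $\pi_A$, put copies of all of $p_1,\dots,p_L$, folded: $p_\ell$ and $p_{L+1-\ell}$ in column $\ell$, for $1\le\ell\le L/2\le W$. Do the same on the host row of $\pi_B$, with $p_\ell$ and $p_{L+1-\ell}$ in column $\min(\ell,L+1-\ell)$. Consecutive copies on a side are in the same or adjacent columns. The A-side copies of $p_1$ and $p_L$ sit at the host terminal of $\pi_A$, and the B-side copies of $p_1$ and $p_L$ at that of $\pi_B$.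

**Step 3: totals.** We count copies and local messages. Call a guest edge between copies placed on the same or adjacent host nodes in Steps 1 and 2 *local*: grid edges, edges along one side of a link, $\pi_A$ with the A-side $p_1$, and $\pi_B$ with the B-side $p_L$. A host row has at most 8 guest ports at its terminal, each belonging to one link, and each puts at most 2 copies in each column. So each host node holds at most $8+16=24$ copies. Each horizontal host edge carries at most $8+16=24$ local guest edges, each vertical one at most 1.

**Step 4: what is missing.** We list the messages that local edges do not supply. Guest grid nodes have all their grid neighbors locally, and a port also has its link neighbor locally ($p_1$ on the A-side for $\pi_A$, $p_L$ on the B-side for $\pi_B$). Link copies have their neighbors on the same side. The only exceptions are that the A-side copy of $p_L$ needs $\pi_B$'s messages and the B-side copy of $p_1$ needs $\pi_A$'s messages. So each guest link creates one *demand* $\{s,t\}$, where $s,t$ are the host terminals of $\pi_A,\pi_B$. A demand carries one *stream* of messages in each direction, one message per guest step. If the link belongs to a guest cluster $g\mapsto v$, then $s,t$ lie in active base pieces of $v$, since the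 mapping respects the hierarchy. (Possibly $s=t$.)

## 10. Routes through a third child

Process the active clusters top-down. Each active cluster $v$ of level $j$ receives a multiset $\mathcal D_v$ of demands between terminals of active base pieces in $v$: its *own* demands, from the level-$j$ links of guests $g\mapsto v$, and demands handed down by its parent. An endpoint of a demand is either a *host endpoint* (the host terminal of a guest port) or a *transit endpoint* (a port of a host link used on a route).

**Rule.** Let $v$ have level $j\ge1$ and let $\{s,t\}\in\mathcal D_v$ with $s\in X$, $t\in Y$, children of $v$.

* If $X=Y$, hand $\{s,t\}$ to $X$.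
* If $X\ne Y$, choose a usable child $M\ne X,Y$, a live link $\ell_1$ between $X$ and $M$, and a live link $\ell_2$ between $M$ and $Y$. Hand $\{s,\mathrm{port}_X\ell_1\}$ to $X$, $\{\mathrm{port}_M\ell_1,\mathrm{port}_M\ell_2\}$ to $M$, and $\{\mathrm{port}_Y\ell_2,t\}$ to $Y$. *Capacity:* each link between $X$ and $M$ is used at most 40 times with $X$ as the end child and $M$ as the middle, and at most 40 times with the roles exchanged.

*Example.* Let $k$ levels remain unspecified and look at one demand with $s\in X$, $t\in Y$, $X\ne Y$. It becomes three demands, one in each of $X,M,Y$. The new endpoints are four transit endpoints, one at each port of $\ell_1$ and $\ell_2$; the old endpoints $s$ and $t$ each survive in exactly one of the new demands.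

Some consequences. Ports of live links lie in base pieces live in their children, and for usable children of an active $v$ these pieces are active; so the handed-down demands are of the required form. Each link carries at most 80 routes, and each use creates one transit endpoint at each of its two ports. Endpoints are passed down singly: an endpoint of a demand of $v$ is an endpoint of exactly one demand handed to a child. A terminal is a port of at most one host link. Hence each port has at most 80 transit endpoints in any one cluster's demand set. Finally, as $X,M,Y$ are distinct, one demand gives each child at most one demand, so the final route of a guest link visits each base piece and each host link at most once.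

**Lemma 5.** The choice is always possible, greedily and in any order.

*Proof.*

**Step 1: counting endpoints.** We bound the number $E(X)$ of endpoints in the usable child $X$ of demands of $\mathcal D_v$ that join different children. There are three kinds.

* Endpoints of own demands. They come from level-$j$ ports of the guests on $X$, whose total weight is at most $8w(X)$ by (4). There are at most $8w(X)Z_j=8w(X)P_{j-1}\kappa_j$.
* Host endpoints of levels $j'>j$. The guests on $X$ have at most $8w(X)P_{j-1}\kappa_{j'}$ ports of level $j'$, each giving at most one endpoint.
* Transit endpoints at ports of levels $j'>j$ in $X$. There are at most $w(X)P_{j-1}\kappa_{j'}$ such ports, giving at most $80\,w(X)P_{j-1}\kappa_{j'}$ endpoints.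

By (2),
$$E(X)\le w(X)P_{j-1}\Big(8\kappa_j+88\sum_{j'>j}\kappa_{j'}\Big)\le w(X)Z_j\Big(8+\frac{88}{40}\Big)=10.2\,w(X)Z_j .$$

**Step 2: blocked middles.** We show that only a fraction of the possible $M$ is blocked. Call a link at $X$ saturated if it already has 40 uses with $X$ as end child. Call $M$ *blocked for $X$* if every live link between $X$ and $M$ is saturated; this includes the case of no live link. Each use with $X$ as end child is charged to a distinct endpoint counted in $E(X)$ (the use of $\ell_1$ to $s$, that of $\ell_2$ to $t$), so at most $E(X)/40$ links are saturated. As $X$ is usable and has at most $w(X)Z_j$ incident links, at most $\frac1{20}w(X)Z_j$ of them are non-live. The number of links from $X$ to blocked $M$'s is therefore at most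
$$\tfrac1{20}w(X)Z_j+\tfrac{10.2}{40}w(X)Z_j=0.305\,w(X)Z_j .$$
Since $X$ has exactly $w(X)z_M$ links to $M$, the $M$'s blocked for $X$ have total type at most $0.305Z_j$. The same holds for $Y$.

**Step 3: a middle remains.** We compare total types. The unusable children together with $X,Y$ have total type at most
$$\tfrac{\mu_j}2k^2+2k^2\le\tfrac52\mu_jk^2=\tfrac52k^2\,\frac{Z_j}A\le\frac{5Z_j}{k^2}\le0.05\,Z_j .$$
All types sum to $Z_j$, and $0.305+0.305+0.05<1$. So there is a usable $M\ne X,Y$ that is blocked neither for $X$ nor for $Y$. It has a live unsaturated link to each, and these serve as $\ell_1,\ell_2$. $\blacksquare$

**Inside base pieces.** We finish the routes on grids. In an active base piece each row has at most $80+8=88$ endpoints, all at its terminal. Number rows and columns from 1. Route a demand between rows $a\ne a'$ along row $a$ to column $a'$, along column $a'$ to row $a'$, and along row $a'$ to column 1; column $a'$ exists as $a'\le n_{\max}\le W$. If $a=a'$ the route is empty. Horizontal edges of row $r$ are used only by demands with an endpoint in row $r$, vertical edges of column $c$ only by demands with an endpoint in row $c$, and each demand crosses an edge at most once. So each grid edge is used by at most 88 demands. The two streams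 of a demand use the same route in opposite directions. Hence:

*each directed grid edge carries at most 88 streams, each directed link edge at most 80, and only non-faulty nodes are used.*

## 11. A timetable with period 200

Let $C=100$. Round $r=0,1,2,\dots$ consists of the host steps $rC+1,\dots,(r+1)C$, at offsets $1,\dots,100$. In base pieces each round is used as follows.

* Offsets 1–24: each node performs the node-steps of its at most 24 copies that are due.
* Offsets 25–48: the resulting local messages are sent, at most 24 per directed edge.
* Offsets 49–100: stream messages move on grid edges.

**Step 1: streams without collisions.** We fix when streams move. Everything about streams has period $200=2C$. On each directed grid edge the at most 88 streams get distinct residues mod 200 among the 104 residues $\{49,\dots,100\}\cup\{149,\dots,200\}$, which are the offsets 49–100 of even and odd rounds. On a host link with nodes $u_0,\dots,u_{L+1}$, each direction separately, number the at most 80 streams $\varsigma=0,1,\dots$; stream $\varsigma$ crosses the edge $(u_l,u_{l+1})$ at times $\equiv\varsigma+l\pmod{200}$, $0\le l\le L$. Host link nodes do nothing else. A message crosses each edge of its route at the first admissible time. A stream injects one message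 every 200 steps, always at the same residue, so its messages follow one trajectory shifted by multiples of 200. Hence each stream has a fixed travel time $\tau$, and no two messages collide.

*Example.* Stream $\varsigma=5$ may cross $(u_0,u_1)$ at step 205; it then crosses $(u_1,u_2)$ at step 206, $(u_2,u_3)$ at step 207, and so on without waiting.

**Step 2: travel times.** We show that a level-$j$ demand is served in time $3L_j$. Whatever the starting time, one grid hop costs at most 200 steps, waiting included. The $L_j+1$ edges of a level-$j$ link cost at most $200+L_j$: at most 200 for the first edge, then one step per edge. Let $\Lambda_j$ be the maximum, over active $v$ of level $j$, demands of $\mathcal D_v$, both directions and all starting times, of the time to traverse the route of the demand. A base-piece route has at most $3n_{\max}$ edges, so $\Lambda_0\le3n_{\max}\cdot200=3L_0$. By the Rule, $\Lambda_j\le3\Lambda_{j-1}+2(200+L_j)$. Since $400\le L_{j-1}$, induction gives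
$$\Lambda_j\le9L_{j-1}+400+2L_j\le10L_{j-1}+2L_j=3L_j .\tag{5}$$

**Step 3: delays.** We set the schedule of the copies. A copy with delay $e\ge0$ executes guest step $t$ in round $2(t-1)+e$. Copies of grid nodes have $e=0$. For a guest level-$j$ link put $L=L_j$. Let $\tau_A$ be the travel time of its stream from $\pi_B$ to the A-side, $\tau_B$ that of its stream from $\pi_A$ to the B-side, and
$$E_A=\lceil\tau_A/C\rceil,\qquad E_B=\lceil\tau_B/C\rceil .$$
By (5) and $100\mid L$, both are at most $3L/100$. The A-side copy of $p_\ell$ has delay $\max(0,E_A-(L-\ell))$, the B-side copy $\max(0,E_B-(\ell-1))$. There is no circularity: the streams start at ports, which have delay 0, so $\tau_A,\tau_B$ do not depend on the delays.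

**Claim 6.** Every copy has all required messages in time. Therefore, by induction on time, every copy computes exactly the guest's states and messages.

*Proof.* For $t=1$ no messages are needed. Let a copy with delay $e$ execute step $t\ge2$. It starts in round $2(t-1)+e$ and needs messages of step $t-1$; it executed step $t-1$ itself two rounds earlier.

*Local neighbor with delay $e'$.* Its message is computed and delivered within round $2(t-2)+e'$, which precedes round $2(t-1)+e$ iff $e'\le e+1$, as in (1). So it suffices that locally adjacent copies have delays differing by at most 1. Grid nodes all have delay 0. Along a side, consecutive delays differ by at most 1. The A-side copy of $p_1$ has delay 0, equal to that of $\pi_A$, because $E_A\le3L/100\le L-1$; symmetrically for the B-side copy of $p_L$ and $\pi_B$.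

*Stream from $\pi_B$ to the A-side copy of $p_L$, which has delay $E_A$.* The port $\pi_B$ has delay 0, so its step-$(t-1)$ message is ready within round $2(t-2)$ and is injected at the end of that round, at host step $(2t-3)C$. These injection times recur every 200 steps, as required in Step 1. The message arrives by step $(2t-3)C+\tau_A\le(2t-3+E_A)C$. The copy starts after step $(2t-2+E_A)C$, which is larger. The other direction is symmetric. $\blacksquare$

**Step 4: storage.** We check that $O(1)$ memory suffices. A local message waits at most 3 rounds, since $2+e-e'\le3$. A stream message waits at most 200 steps at its source after injection and at each intermediate node. At its destination it arrives at step $(2t-3)C+\tau_A$ and is used by step $(2t-2+E_A)C+24$; as $E_AC<\tau_A+C$, it waits less than $2C+24$ steps, and likewise for $E_B$. A node holds at most 24 copies, and it is touched by $O(1)$ streams, each with one message per 200 steps. So every host node stores $O(1)$ states and messages at any time.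

**Step 5: slowdown.** We check that every guest node has a copy with delay 0. For grid nodes this is so by definition. The A-side copy of $p_\ell$ has delay 0 if $\ell\le L-E_A$, in particular if $\ell\le0.97L$. The B-side copy has delay 0 if $\ell\ge E_B+1$, in particular if $\ell\ge0.03L+1$. These ranges cover $1,\dots,L$. A copy with delay 0 finishes step $T$ in round $2(T-1)$, that is, by host step $(2T-1)C\le200T$. This holds for every $T\ge1$, so the slowdown is at most 200. With the degree, connectivity and size bounds of Section 6, Theorem 1 is proved. $\blacksquare$

## 12. Faults that defeat $G^{(k)}$ in the pebble model

In the pebble model of Section 3, Theorem 1 is tight for the family $G^{(k)}$ up to the constant in the exponent. To see this, delete one internal node on each level-$k$ link.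

**Components.** We bound their size in order to apply Proposition 3. Each component lies in a level-$(k-1)$ cluster of weight $y\le k^2$ together with its link stubs. Such a cluster has $yP_{k-1}bW$ base nodes. As in Section 6, it has at most $yP_{k-1}\kappa_j/2$ links of each level $j\le k-1$, hence at most $\frac12yP_{k-1}bL_k$ link nodes. It has at most $yP_{k-1}\kappa_k$ stubs of fewer than $L_k$ nodes each. As $\kappa_k\le b$ and $W=L_k$, every component has at most
$$k^2P_{k-1}\big(bW+\tfrac12bL_k+\kappa_kL_k\big)\le\tfrac52k^2P_{k-1}bL_k$$
nodes. Since $N_k\ge P_kbL_k=P_{k-1}Z_kbL_k$, Proposition 3 gives slowdown at least $2Z_k/(5ak^2)\to\infty$.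

**Number of faults.** We compare it with $N_k$. There are at most $P_k\kappa_k/2=P_kA/2$ level-$k$ links, and $P_k\le N_k/(bL_k)$, $A\le b$, $L_k\ge k^{2k}$. So the number of faults used is at most
$$\frac{P_kA}2\le\frac{N_kA}{2bL_k}\le\frac{N_k}{L_k}\le\frac{N_k}{k^{2k}} .$$

**In terms of $N$.** We rewrite $k^{2k}$. From $\log P_j=2\log P_{j-1}+\log\kappa_j$ and $\log\kappa_j=O(k)$ we get $\log P_k=\sum_j2^{k-j}\log\kappa_j=O(k2^k)$. By (3), and since $\log(bL_k)=O(k\log k)$, also $\log N_k\le2^{k+O(\log k)}$. So $k\ge\log\log N-O(\log\log\log N)$ for $N=N_k$, and $k^{2k}=2^{2k\log k}=(\log N)^{\Omega(\log\log\log N)}$. In the other direction, Theorem 1 and Corollary 2 allow $N/(\log N)^{15\log\log\log N}$ faults. Thus, in the pebble model, the largest number of worst-case faults that this family tolerates with constant slowdown ($c\ge200$ in the units of Section 1) is $N/(\log N)^{\Theta(\log\log\log N)}$.
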